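# From Retractions of Boolean Algebras to Choice Functions: SET Implies AC over ZF

## 1. Four retractions on a square

Take a set with two elements, $X=\{p,q\}$, and write a function $g:X\to\{0,1\}$ as the word $g(p)g(q)$. There are four such functions, $00,01,10,11$. Let $A$ be the Boolean algebra of all 16 subsets of $\{00,01,10,11\}$. Flipping both coordinates, $g\mapsto 1-g$, exchanges $00$ with $11$ and $01$ with $10$, and so it induces an automorphism $\sigma$ of $A$. The sets fixed by $\sigma$ form a subalgebra $C$ with four elements, whose atoms are the antipodal pairs $P_1=\{00,11\}$ and $P_2=\{01,10\}$.

Which homomorphisms $r:A\to C$ are the identity on $C$? Look at $P_1$. The elements $r(\{00\})$ and $r(\{11\})$ are disjoint, lie in $C$, and have join $r(P_1)=P_1$. Since $P_1$ is an atom of $C$, one of them is $P_1$ and the other is $\emptyset$. The same holds for $P_2$. So $r$ selects one point from each antipodal pair, and $r(V)$ is the union of those pairs whose selected point lies in $V$. Conversely each selection gives such an $r$, so there are exactly four retractions.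

For $x\in X$ let $u_x=\{g:g(x)=1\}$, and let $+$ be symmetric difference. Take the retraction that selects $00$ and $01$. Neither selected point lies in $u_p$, so $r(u_p)=\emptyset$ and $u_p+r(u_p)=u_p=\{10,11\}$. Of the selected points, $01$ lies in $u_q$ and $00$ does not, so $r(u_q)=\{01,10\}$ and
$$u_q+r(u_q)=\{01,11\}+\{01,10\}=\{10,11\}.$$
The two answers agree. This is no accident. If $g$ is the selected point of its pair, then $g\in u_x$ and $g\in r(u_x)$ are the same condition, so $g\notin u_x+r(u_x)$. If $g$ is not selected, then $1-g$ is, and $g\in r(u_x)$ means $1-g\in u_x$, that is, $g\notin u_x$; so exactly one of the two conditions holds and $g\in u_x+r(u_x)$. Hence, for either $x$, the set $U=u_x+r(u_x)$ is the set of points that are not selected. Here are all four cases.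

| selected points | $U$ | $U$ depends only on |
|---|---|---|
| $00,\ 01$ | $\{10,11\}=u_p$ | the coordinate $p$ |
| $00,\ 10$ | $\{01,11\}=u_q$ | the coordinate $q$ |
| $10,\ 11$ | $\{00,01\}=\neg u_p$ | the coordinate $p$ |
| $01,\ 11$ | $\{00,10\}=\neg u_q$ | the coordinate $q$ |

So every retraction of $A$ onto $C$ names a point of $X$, and we read the name off without choosing anything. If somebody hands us, all at once, a retraction for each member of a family of two-element sets, we obtain a choice function for the family.

There is a classical theorem that hands out retractions: Sikorski's extension theorem. Its usual proof uses the Axiom of Choice. The example suggests the converse: does Sikorski's theorem, taken as an axiom, give choice functions for arbitrary families of nonempty sets?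

## 2. The extension principle and what is given

We work in ZF, Zermelo–Fraenkel set theory without the Axiom of Choice, and assume that ZF is consistent. For statements $\Phi,\Psi$, "$\Phi$ implies $\Psi$" means that $\Psi$ is provable in ZF $+\ \Phi$. Homomorphisms of Boolean algebras preserve $0,1,\wedge,\vee,\neg$, and
$$a+b=(a\wedge\neg b)\vee(b\wedge\neg a)$$
is the addition of the Boolean ring; thus $a+a=0$ and $\neg a=a+1$. A Boolean algebra is complete if every subset has a join (equivalently, a meet).

**AC.** Every family of nonempty sets has a choice function.

**PI (Boolean Prime Ideal Theorem).** Every Boolean algebra with $0\neq1$ has a prime ideal; equivalently, it has an ultrafilter.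

**SET (Sikorski Extension Theorem).** If $A$ is a Boolean algebra, $B$ is a subalgebra of $A$, $C$ is a complete Boolean algebra and $h:B\to C$ is a homomorphism, then $h$ extends to a homomorphism $\tilde h:A\to C$.

Retractions come from the special case $B=C$, $h=\mathrm{id}_C$.

The following facts are given.

1. (i) AC implies SET, and SET implies PI.
2. (ii) PI is strictly weaker than AC: AC is not provable in ZF + PI.
3. (iii) (Bell) PI is strictly weaker than SET: SET is not provable in ZF + PI.

Fact (i) is short enough to recall. For SET $\Rightarrow$ PI, let $A$ have $0\ne1$ and apply SET to $B=C=\{0,1\}$; the kernel of the resulting homomorphism $A\to\{0,1\}$ is a prime ideal. For AC $\Rightarrow$ SET, use Zorn's Lemma on the homomorphisms into $C$ that extend $h$ and are defined on subalgebras of $A$ containing $B$. It suffices to extend $h$ from $B$ to the subalgebra generated by $B$ and one further element $a$. Whenever $b\le a\le b'$ with $b,b'\in B$, we have $h(b)\le h(b')$, so by completeness there is $c\in C$ with $h(b)\le c\le h(b')$ for all such $b,b'$. Elements of the larger subalgebra have the form $(b\wedge a)\vee(b'\wedge\neg a)$ with $b,b'\in B$, and we send this element to $(h(b)\wedge c)\vee(h(b')\wedge\neg c)$.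 This is well defined: if $(b,b')$ and $(d,d')$ give the same element, then $(b+d)\wedge a=0$, so $a\le\neg(b+d)$, so $c\le\neg(h(b)+h(d))$ and $h(b)\wedge c=h(d)\wedge c$; also $(b'+d')\wedge\neg a=0$, so $b'+d'\le a$, so $h(b')+h(d')\le c$ and $h(b')\wedge\neg c=h(d')\wedge\neg c$. Since the operations act separately on the two components $b,b'$, the map is a homomorphism, and it extends $h$ (take $b=b'$).

Our goal is this.

**Theorem A.** ZF + SET proves AC.

With fact (i), SET and AC are equivalent over ZF. In Section 8 we prove a sharper list of equivalents, Theorem B.

## 3. Which algebra on the cube?

Let $X$ be a nonempty set, perhaps infinite. Give $2^X=\{0,1\}^X$ the product topology. The basic open sets are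
$$[s]=\{g\in2^X:s\subseteq g\},\qquad s \text{ a finite partial function } X\to2 .$$
Each $[s]$ is nonempty: extend $s$ by $0$. We write $|s|$ for the size of $\operatorname{dom}s$, and $1-s$ for the function with the same domain and values $1-s(x)$. As before, $u_x=\{g:g(x)=1\}$, and $\sigma$ is induced by $g\mapsto 1-g$; in particular $\sigma[s]=[1-s]$.

We want to imitate Section 1: an algebra of subsets of $2^X$, retracted onto its $\sigma$-fixed part. There are three natural candidates.

**All subsets.** The most direct generalization takes the power set $\mathcal P(2^X)$. Its fixed algebra is isomorphic to $\mathcal P(J)$, where $J$ is the set of antipodal pairs $\{g,1-g\}$; this is complete, so SET gives retractions. But these retractions are too weak, for the following reason: PI already implies the instances of SET whose target is a power set $\mathcal P(J)$. To see this, let $h:B\to\mathcal P(J)$ and $B\subseteq A$, and recall that PI implies the compactness theorem of propositional logic. Take variables $p_{a,j}$ ($a\in A$, $j\in J$), with axioms saying that for each $j$ the map $a\mapsto p_{a,j}$ is a homomorphism to $\{0,1\}$, and that for $b\in B$ the variable $p_{b,j}$ is true if $j\in h(b)$ and false if not. Finitely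 many axioms mention finitely many $a$, which generate a finite subalgebra $A_0$, and finitely many $j$. For each such $j$, $\{b\in B\cap A_0:j\in h(b)\}$ is an ultrafilter of the finite algebra $B\cap A_0$, so it is generated by an atom $b_0$ of $B\cap A_0$; pick an atom of $A_0$ below $b_0$, and let $p_{a,j}$ be true exactly when $a$ is above this atom. This satisfies the finitely many axioms. By compactness there is an assignment satisfying all of them, and $\tilde h(a)=\{j:p_{a,j}\text{ true}\}$ extends $h$.

A product of power sets is again a power set (of the disjoint union). So the retractions for the algebras $\mathcal P(2^{X_i})$, even for a whole family at once through their product, exist in ZF + PI. By fact (ii), their existence cannot prove AC. One can see what goes wrong. Assume PI, let $X$ be infinite, and let $\mathcal U$ be an ultrafilter on $X$ containing all cofinite sets. Identify subsets of $X$ with elements of $2^X$. Then $\mathcal U\subseteq2^X$ contains exactly one of $g$, $1-g$ for every $g$. Selecting from each pair the point not in $\mathcal U$ gives a retraction $r$ of $\mathcal P(2^X)$, and by the computation in Section 1 we have $u_x+r(u_x)=\mathcal U$ for all $x$. But $\mathcal U$ contains no basic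 set $[s]$, because the extension of $s$ by $0$ is a finite subset of $X$. So $\mathcal U$ is not decided by any finite piece of information, and no finite set of coordinates is in sight.

**Clopen sets.** We could insist on finite information and take the clopen subsets of $2^X$. Now the fixed algebra need not be complete, and SET does not apply. For $X=\omega$, let $E_n$ be the set of $g$ that are constant on $\{0,\dots,2n\}$ with $g(2n+1)\neq g(2n)$, and let $F_k$ be the set of $g$ that are constant on $\{0,\dots,2k+1\}$ with $g(2k+2)\ne g(2k+1)$. All these sets are nonempty, clopen and fixed by $\sigma$, and each $F_k$ is disjoint from each $E_n$, since the position of the first change differs. Suppose the $E_n$ had a least upper bound $E$ among the fixed clopen sets, and let $E$ depend only on the coordinates below $m$. The constant function $0$ is a limit of points of the $E_n$, so it lies in $E$; by $\sigma$-invariance so does the constant $1$. If $2k+2\ge m$, every $g\in F_k$ agrees below $m$ with one of these constants, so $F_k\subseteq E$. Then $E\setminus F_k$ is a strictly smaller fixed clopen upper bound, a contradiction.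

**Regular open sets.** We need an algebra whose fixed part is complete and whose nonzero elements contain basic sets $[s]$. Recall that an open set $V$ is regular open if $V=\operatorname{int}\operatorname{cl}V$. On the real line, $(0,1)\cup(1,2)$ is open but not regular open; $(0,2)$ is regular open. In ZF the regular open sets of any topological space form a complete Boolean algebra, with
$$V\wedge W=V\cap W,\qquad \neg V=\operatorname{int}(2^X\setminus V),\qquad \bigvee_jV_j=\operatorname{int}\operatorname{cl}\bigcup_jV_j$$
(written here for the space $2^X$). Clopen sets are regular open, and on them the Boolean operations are the set-theoretic ones. Note that $V$ and $\neg V$ are disjoint as sets, but their union need not be the whole space.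

We put
$$A_X=\mathrm{RO}(2^X),\qquad C_X=\{V\in A_X:\sigma(V)=V\}.$$
Since $g\mapsto1-g$ is a homeomorphism equal to its own inverse, $\sigma=\sigma_X$ is an automorphism of $A_X$ with $\sigma^2=\mathrm{id}$. An automorphism preserves complements and all existing joins, so $C_X$ is a subalgebra of $A_X$ closed under arbitrary joins of $A_X$. Hence $C_X$ is a complete Boolean algebra.

For $x\in X$, the clopen set $u_x$ satisfies $\sigma(u_x)=\{g:g(x)=0\}=\neg u_x$. For $x,y\in X$ we have
$$u_x+u_y=\{g:g(x)\ne g(y)\}\in C_X, \tag{1}$$
since flipping all coordinates does not change whether two of them differ.

**Definition (odd element).** An element $U\in A_X$ is odd if $\sigma(U)=\neg U$.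

Every $u_x$ is odd. If $X$ is finite, then $2^X$ is discrete, $A_X=\mathcal P(2^X)$, and $U$ is odd exactly when it contains one point of each antipodal pair. For $X=\{1,2,3\}$ the set $M=\{g: g \text{ takes the value }1\text{ at least twice}\}$ is odd. So is the set of $g$ that take the value $1$ an odd number of times, since $1-g$ takes the value $1$ three minus that many times.

## 4. A retraction determines an odd element

This is the computation of Section 1, made for arbitrary $X$. Its point is that the odd element does not depend on the coordinate used to compute it.

**Lemma 1.** If $r:A_X\to C_X$ is a homomorphism with $r|_{C_X}=\mathrm{id}$, then $U_r:=u_x+r(u_x)$ does not depend on $x\in X$, and it is odd.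

*Proof.* **Independence of $x$.** Let $x,y\in X$. A homomorphism preserves $+$, and by (1) $r$ fixes $u_x+u_y$. So
$$r(u_x)+r(u_y)=r(u_x+u_y)=u_x+u_y .$$
Adding $u_x$ and $r(u_y)$ to both sides and using $a+a=0$ gives $u_x+r(u_x)=u_y+r(u_y)$.

**Oddness.** Since $r(u_x)\in C_X$, it is fixed by $\sigma$. Therefore
$$\sigma(U_r)=\sigma(u_x)+\sigma(r(u_x))=\neg u_x+r(u_x)=1+u_x+r(u_x)=1+U_r=\neg U_r.\qquad\square$$

Since $X\neq\emptyset$, the set $\{u_x+r(u_x):x\in X\}$ has exactly one element, and $U_r$ is that element. So $U_r$ is defined from $X$ and $r$ with no choice of $x$.

For a single nonempty $X$ the existence of an odd element is trivial: take some $u_x$. What matters is that retractions for all members of a family give odd elements for all of them simultaneously.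

## 5. An odd element determines a finite set of coordinates

Let $U$ be odd. Since $U$ is open, it contains sets $[s]$; take those with $|s|$ as small as possible. Their domains are canonically attached to $U$. How do we get a finite set of points from them? Two facts do it: the domains pairwise intersect, and a family of $n$-element sets that has a finite hitting set has only finitely many of least size.

**Definition (hitting set).** Let $\mathcal H$ be a family of subsets of $X$. A set $T\subseteq X$ is a hitting set for $\mathcal H$ if $T\cap H\ne\emptyset$ for all $H\in\mathcal H$.

For example, let $X=\omega$ and $\mathcal H=\{\{0,k\}:k\ge1\}$. The members pairwise intersect, but their union is infinite, so we cannot deduce from intersection alone that $\bigcup\mathcal H$ is finite. The only one-element hitting set, however, is $\{0\}$.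

**Lemma 2.** There is an explicitly definable function assigning to each pair $(X,U)$, with $X\neq\emptyset$ and $U\in A_X$ odd, a nonempty finite set $K(X,U)\subseteq X$.

*Proof.* **Step 1: a canonical family of $n$-element sets.** We first check that $U$ is neither $\emptyset$ nor $2^X$. If $U=\emptyset$, then $\sigma U=\emptyset=0$, while $\neg U=1$; if $U=2^X$, then $\sigma U=1$, while $\neg U=0$. Both contradict oddness, because $0\ne1$ in $A_X$ (the space $2^X$ is nonempty). As $U$ is open and nonempty, some $[s]\subseteq U$. Let $n$ be the least size of such an $s$. If $n$ were $0$, then $s=\emptyset$ and $[s]=2^X\subseteq U$, which is excluded. So $n\ge1$. Put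
$$\mathcal H=\{\operatorname{dom}s:|s|=n,\ [s]\subseteq U\}.$$
This is a nonempty family of $n$-element subsets of $X$.

**Step 2: any two members of $\mathcal H$ intersect.** This is where oddness does its work. Let $|s|=|t|=n$ and $[s],[t]\subseteq U$. Then
$$[1-t]=\sigma[t]\subseteq\sigma U=\neg U,$$
and $\neg U$ is disjoint from $U\supseteq[s]$. So $[s]\cap[1-t]=\emptyset$. If $s$ and $1-t$ agreed wherever both are defined, then $s\cup(1-t)$ would be a finite partial function, and its extension by $0$ would lie in $[s]\cap[1-t]$. Hence $s$ and $1-t$ disagree at some $x\in\operatorname{dom}s\cap\operatorname{dom}t$. In particular $\operatorname{dom}s\cap\operatorname{dom}t\ne\emptyset$.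

**Step 3: the least size of a finite hitting set.** By Step 2, every member of $\mathcal H$ is a hitting set for $\mathcal H$, and it has $n$ elements. So the least size $\tau$ of a finite hitting set exists and $\tau\le n$. Since $\mathcal H\ne\emptyset$, the empty set is not a hitting set, so $\tau\ge1$.

**Step 4: there are only finitely many hitting sets of size $\tau$.** We claim that for every $S\subseteq X$ with $|S|=k\le\tau$, there are at most $n^{\tau-k}$ hitting sets $T\supseteq S$ with $|T|=\tau$. We use downward induction on $k$. If $k=\tau$, the only candidate is $T=S$, and $n^0=1$. Let $k<\tau$, and assume the claim for $k+1$ and all sets of that size. By minimality of $\tau$, $S$ is not a hitting set, so there is $H\in\mathcal H$ with $H\cap S=\emptyset$. Every hitting set $T\supseteq S$ contains some $h\in H$, and $h\notin S$. So if $|T|=\tau$, then $T$ is one of the $\tau$-element hitting sets that include $S\cup\{h\}$, a set of size $k+1$. For each of the $n$ elements $h\in H$ there are, by induction, at most $n^{\tau-k-1}$ such $T$. Altogether there are at most $n\cdot n^{\tau-k-1}=n^{\tau-k}$. The set $H$ serves only to prove a bound for a given $S$, so no choice function is involved.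

**Step 5: the set $K(X,U)$.** Take $S=\emptyset$ in Step 4: there are at most $n^\tau$ hitting sets of size $\tau$, and there is at least one by Step 3. Let $K(X,U)$ be the union of all of them. It is a union of finitely many, at least one, finite sets of size $\tau\ge1$, so it is finite and nonempty. The objects $n$, $\mathcal H$, $\tau$ and $K(X,U)$ are all defined outright from $X$ and $U$. $\square$

Let us compute $K$ in four cases.

- If $U=u_x$, or if $U=\neg u_x$, then $n=1$, $\mathcal H=\{\{x\}\}$, $\tau=1$ and $K=\{x\}$. This is the rule used in Section 1.
- If $X=\{1,2,3\}$ and $U=M$ (majority), then no single coordinate decides membership, so $n=2$; $\mathcal H=\{\{1,2\},\{1,3\},\{2,3\}\}$; no single point hits all three, so $\tau=2$, each pair is a hitting set, and $K=\{1,2,3\}$.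
- If $X=\{1,2,3\}$ and $U$ consists of the $g$ that take the value $1$ an odd number of times, then $n=3$ and $\mathcal H=\{\{1,2,3\}\}$; now $\tau=1$, and again $K=\{1,2,3\}$.
- If $X=\{1,2,3,4\}$ and $U$ is the majority of the coordinates $1,2,3$, then $n$ and $\mathcal H$ are as for $M$. A two-element set containing $4$ has at most one point in $\{1,2,3\}$ and misses one of the three pairs, so $K=\{1,2,3\}$, a proper subset of $X$.

A remark on Step 2 and the example before the lemma. For regular open $U$ the family $\mathcal H$ is in fact always finite, by a different argument. If not, infinitely many $t$ satisfy $|t|=n$ and $[t]\subseteq U$. Let $s$ be of the largest size among the finite partial functions contained in infinitely many of these $t$; then $|s|<n$. For each $x\notin\operatorname{dom}s$ only finitely many such $t\supseteq s$ have $x$ in their domain. So for every finite $v\supseteq s$ there is such a $t\supseteq s$ with $\operatorname{dom}t\cap\operatorname{dom}v=\operatorname{dom}s$, and then $[v]$ meets $[t]\subseteq U$. Thus $U$ is dense in $[s]$, so $[s]\subseteq\operatorname{int}\operatorname{cl}U=U$, against the minimality of $n$. The proof of Lemma 2 does not need this: besides $U\ne\emptyset,2^X$, it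 uses only that $U$ is open and disjoint from $\sigma U$.

## 6. Prime ideals choose from finite sets

From a finite set $K\subseteq X$ we still have to get one point. Here PI suffices.

**Lemma 3 (standard).** PI implies that every family $(K_i)_{i\in I}$ of nonempty finite sets has a choice function.

*Proof.* **Step 1: an algebra and a filter.** We may assume that the $K_i$ are pairwise disjoint: replace $K_i$ by $\{i\}\times K_i$. Let $Z=\bigcup_iK_i$ and let $D$ be the algebra of clopen subsets of $2^Z$. Let $W_i$ be the set of $g\in2^Z$ with $g(x)=1$ for exactly one $x\in K_i$. Membership in $W_i$ depends on the finitely many coordinates in $K_i$, so $W_i\in D$. A finite intersection $W_{i_1}\cap\dots\cap W_{i_m}$ is nonempty: choose one point in each of the finitely many sets $K_{i_1},\dots,K_{i_m}$, give it the value $1$, and give every other point of $Z$ the value $0$. So the $W_i$ generate a proper filter on $D$.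

**Step 2: the ultrafilter.** The quotient of $D$ by this filter has $0\neq1$. By PI it has an ultrafilter, whose preimage is an ultrafilter $\mathcal U$ on $D$ that contains all $W_i$.

**Step 3: reading off the choice.** Fix $i$. The set $W_i\in\mathcal U$ is the disjoint union of the finitely many sets $W_i\cap\{g:g(x)=1\}$, $x\in K_i$. An ultrafilter that contains a finite disjoint union contains exactly one of the pieces. Since $W_i\in\mathcal U$, the piece for $x$ is in $\mathcal U$ exactly when $\{g:g(x)=1\}\in\mathcal U$. So there is exactly one $x\in K_i$ with $\{g:g(x)=1\}\in\mathcal U$; choose it. $\square$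

One might try this argument directly on infinite sets $X_i$, hoping to get AC from PI. It fails at Step 3: an ultrafilter can contain an infinite disjoint union and none of its pieces, as an ultrafilter on an infinite set that contains all cofinite sets shows. (In Step 1 the set $W_i$ also ceases to be clopen.) The reduction to finite sets in Lemma 2 removes this obstacle.

## 7. One retraction for the whole family

Lemmas 1 and 2 turn retractions into finite sets, but SET gives only the existence of a retraction for each $X_i$, and picking one for each $i$ would use choice. We therefore apply SET once, to a product.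

*Proof of Theorem A.* Let $(X_i)_{i\in I}$ be a family of nonempty sets; we may assume $I\neq\emptyset$. Write $A_i=A_{X_i}$, $C_i=C_{X_i}$.

**Step 1: a single retraction.** Put
$$A=\prod_{i\in I}A_i,\qquad C=\prod_{i\in I}C_i$$
with coordinatewise operations. Then $A$ is a Boolean algebra and $C$ is a subalgebra. No choice is needed for these products to be what we want: they contain the constant sequences $0$ and $1$, and a subset $S\subseteq C$ has the join whose $i$-th coordinate is $\bigvee\{c_i:c\in S\}$, computed in the complete algebra $C_i$. So $C$ is complete. Apply SET with $B=C$ and $h=\mathrm{id}_C$: there is a homomorphism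
$$R:A\to C,\qquad R|_C=\mathrm{id}. \tag{2}$$

**Step 2: retractions on the factors.** We now extract from $R$, without further choices, a retraction $r_i:A_i\to C_i$ for each $i$. For $a\in A_i$ let $a^{(i)}\in A$ have the value $a$ at $i$ and $0$ at every other index. Define
$$r_i(a)=R(a^{(i)})_i\in C_i .$$
The map $a\mapsto a^{(i)}$ preserves $\wedge,\vee$ and $0$, and so do $R$ and the $i$-th projection; hence so does $r_i$. (The map $a\mapsto a^{(i)}$ need not preserve $1$, so $1$ needs a separate argument.) If $c\in C_i$, then $c^{(i)}\in C$, because all its other coordinates are $0$. By (2), $r_i(c)=(c^{(i)})_i=c$. In particular $r_i(1)=1$. Finally, $r_i$ preserves complements, since $r_i(a)\wedge r_i(\neg a)=r_i(0)=0$ and $r_i(a)\vee r_i(\neg a)=r_i(1)=1$. So $r_i$ is a homomorphism with $r_i|_{C_i}=\mathrm{id}$.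

**Step 3: from retractions to points.** By Lemma 1 we obtain the sequence of odd elements $U_i:=U_{r_i}\in A_i$. By Lemma 2 we obtain the sequence of nonempty finite sets $K_i:=K(X_i,U_i)\subseteq X_i$. Both sequences are explicitly defined from the family and the single object $R$. By fact (i), SET implies PI, so Lemma 3 gives a choice function for $(K_i)_{i\in I}$. Since $K_i\subseteq X_i$, it is a choice function for $(X_i)_{i\in I}$. $\blacksquare$

With fact (i), SET and AC are equivalent over ZF. The argument does not use the Axiom of Foundation, so SET also implies AC in ZF without Foundation and in ZFA.

## 8. Retracting onto the fixed algebra of an involution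

The proof used SET only to retract a complete algebra onto the fixed algebra of an involution. For an involutive automorphism $\sigma$ of a complete Boolean algebra $A$ (so $\sigma^2=\mathrm{id}$), put $\mathrm{Fix}(\sigma)=\{a\in A:\sigma a=a\}$. As for $C_X$, this is a subalgebra closed under arbitrary joins, because $\sigma$ preserves complements and joins; hence it is complete.

**Theorem B.** Over ZF the following are equivalent.

1. AC.
2. SET.
3. Whenever a complete Boolean algebra $C$ is a subalgebra of a Boolean algebra $A$, there is a homomorphism $A\to C$ that is the identity on $C$.
4. For every complete Boolean algebra $A$ and involutive automorphism $\sigma$ of $A$, there is a homomorphism $A\to\mathrm{Fix}(\sigma)$ that is the identity on $\mathrm{Fix}(\sigma)$.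
5. For every complete Boolean algebra $A$ and involutive automorphism $\sigma$ with $\bigvee\{a\in A:a\wedge\sigma a=0\}=1$, there is $U\in A$ with $\sigma U=\neg U$.
6. For every family $(X_i)_{i\in I}$ of nonempty sets, there is $(U_i)_{i\in I}\in\prod_i\mathrm{RO}(2^{X_i})$ with every $U_i$ odd.

The hypothesis in (5) cannot simply be dropped: if $\sigma=\mathrm{id}$ and $0\ne1$ in $A$, then $\sigma U=\neg U$ has no solution; and in this case $a\wedge\sigma a=0$ only for $a=0$, so the join is $0$.

In the proof, (1) leads to (6) along two routes, one through (2), (3), (4) and one through (5), and (6) leads back to (1). The last implication needs a classical theorem.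

**Axiom of Multiple Choice.** For every family $(X_i)_{i\in I}$ of nonempty sets there is a function that assigns to each $i\in I$ a nonempty finite subset of $X_i$.

**Theorem 4 (T. Jech, *The Axiom of Choice*, North-Holland 1973, Theorem 9.1).** In ZF (with Foundation) the Axiom of Multiple Choice implies AC.

We recall a proof, so that the notes are complete.

*Proof.* **Step 1: $\mathcal P(\gamma)$ can be well-ordered for every ordinal $\gamma$.** Order $\mathcal P(\gamma)$ lexicographically: for $a\ne b$, put $a<b$ if the least element of their symmetric difference lies in $b$. This is a linear order. Multiple Choice, applied to the family of all nonempty subsets of $\mathcal P(\gamma)$, gives each such $S$ a nonempty finite $F(S)\subseteq S$. Then $S\mapsto\min F(S)$ is a choice function on the nonempty subsets of $\mathcal P(\gamma)$, and by Zermelo's argument a set with such a choice function can be well-ordered.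

**Step 2: every $V_\lambda$ can be well-ordered.** Here $V_\lambda$ is the $\lambda$-th level of the cumulative hierarchy. The point is to make a single choice at the start and then proceed by recursion. Let $\kappa$ be the Hartogs number of $V_\lambda$, the least ordinal that does not inject into $V_\lambda$. Using Step 1, fix one well-order of $\mathcal P(\kappa)$. We define well-orders $<_\alpha$ of $V_\alpha$ for $\alpha\le\lambda$ by recursion. For $\alpha=0$ there is nothing to do. Given $<_\alpha$ with $\alpha<\lambda$, let $\gamma$ be its order type. Since $\gamma$ injects into $V_\alpha\subseteq V_\lambda$, and $\kappa$ does not inject into $V_\lambda$, we have $\gamma<\kappa$. The order isomorphism $V_\alpha\to\gamma$ induces an injection $V_{\alpha+1}=\mathcal P(V_\alpha)\to\mathcal P(\gamma)\subseteq\mathcal P(\kappa)$; let $<_{\alpha+1}$ be the order pulled back from the fixed well-order. For a limit $\alpha$, order $V_\alpha$ first by rank, and order elements of equal rank $\rho$ by $<_{\rho+1}$. This is a well-order, being a well-ordered sum of well-orders.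

**Step 3: AC.** Given a family of nonempty sets $X_i$, Foundation gives $\lambda$ with $\bigcup_iX_i\subseteq V_\lambda$. By Step 2 this union can be well-ordered; choose the least element of each $X_i$. $\square$

*Proof of Theorem B.*

**(1)⇒(2).** This is fact (i).

**(2)⇒(3).** Apply SET with $B=C$ and extend $\mathrm{id}_C$.

**(3)⇒(4).** $\mathrm{Fix}(\sigma)$ is a complete subalgebra, so (3) applies to $C=\mathrm{Fix}(\sigma)$.

**(4)⇒(6).** We repeat the proof of Theorem A up to the odd elements. Let $A=\prod_iA_{X_i}$, which is complete with coordinatewise joins, and let $\sigma=\prod_i\sigma_{X_i}$ be the coordinatewise flip. Its fixed algebra is $\prod_iC_{X_i}$. By (4) there is a homomorphism $R$ as in (2) of Section 7. Step 2 of that proof gives homomorphisms $r_i:A_{X_i}\to C_{X_i}$ that are the identity on $C_{X_i}$, and Lemma 1 gives the odd elements $U_i=U_{r_i}$.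

**(1)⇒(5).** We look for a maximal $U$ with $U\wedge\sigma U=0$ and show that it solves the equation. Let $\mathcal S=\{U\in A:U\wedge\sigma U=0\}$; it contains $0$.

Chains in $\mathcal S$ have upper bounds in $\mathcal S$: let $\mathcal L\subseteq\mathcal S$ be a nonempty chain and $W=\bigvee\mathcal L$. In a complete Boolean algebra finite meets distribute over arbitrary joins, and $\sigma$ preserves joins, so
$$W\wedge\sigma W=\bigvee_{U,U'\in\mathcal L}U\wedge\sigma U'.$$
For $U,U'\in\mathcal L$ let $M$ be the larger of the two. Then $U\wedge\sigma U'\le M\wedge\sigma M=0$. So $W\wedge\sigma W=0$ and $W\in\mathcal S$. By Zorn's Lemma there is a maximal $U\in\mathcal S$.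

Put $w=\neg(U\vee\sigma U)$. Since $\sigma$ exchanges $U$ and $\sigma U$, $\sigma w=w$. Suppose $w\ne0$. By the hypothesis of (5), $w=\bigvee\{a\wedge w:a\wedge\sigma a=0\}$, so there is $a$ with $a\wedge\sigma a=0$ and $a\wedge w\neq0$. Put $U'=U\vee(a\wedge w)$. As $w\wedge U=0$, the nonzero element $a\wedge w$ is disjoint from $U$, so $U'>U$. Since $\sigma U'=\sigma U\vee(\sigma a\wedge w)$,
$$U'\wedge\sigma U'=(U\wedge\sigma U)\vee(U\wedge\sigma a\wedge w)\vee(a\wedge w\wedge\sigma U)\vee(a\wedge\sigma a\wedge w).$$
The four terms vanish because $U\in\mathcal S$, $U\wedge w=0$, $w\wedge\sigma U=0$ and $a\wedge\sigma a=0$, respectively. So $U'\in\mathcal S$, contradicting maximality. Hence $w=0$, that is, $U\vee\sigma U=1$. Together with $U\wedge\sigma U=0$ this says $\sigma U=\neg U$.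

**(5)⇒(6).** Let $A=\prod_iA_{X_i}$ with the coordinatewise flip $\sigma$. We check the hypothesis of (5). For $i\in I$ and $x\in X_i$, the elements $u_x^{(i)}$ and $(\neg u_x)^{(i)}=\sigma(u_x^{(i)})$ are disjoint and are exchanged by $\sigma$, so each of them satisfies $a\wedge\sigma a=0$. The join of the two is $1^{(i)}$. Since every $X_i$ is nonempty, the join over all $i$ and $x$ is above $1^{(i)}$ for every $i$, so it is $1$. So (5) gives $U=(U_i)_{i\in I}\in A$ with $\sigma U=\neg U$. Read coordinatewise, this says that every $U_i$ is odd.

**(6)⇒(1).** Given nonempty sets $X_i$, take $(U_i)_{i\in I}$ from (6). By Lemma 2, $i\mapsto K(X_i,U_i)$ assigns to each $i$ a nonempty finite subset of $X_i$. So (6) implies the Axiom of Multiple Choice, and Theorem 4 gives AC. $\blacksquare$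

Theorem 4, and with it Foundation, is used only in (6)⇒(1). There we have no direct access to PI, so Lemma 3 is not available for picking points from the finite sets. In Theorem A, PI comes from SET itself, and the proof does not depend on Theorem 4. Theorem B shows that the full strength of AC already lies in retracting a complete Boolean algebra onto the fixed algebra of an involution, and equivalently, by (6), in solving $\sigma U=\neg U$ for coordinate flips on products of the algebras $\mathrm{RO}(2^X)$.
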